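
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Weakly $\lambda^+$-saturated ideals on $\mathcal P_\kappa\lambda$\\
and the cofinality of $\mathcal P_\kappa\lambda$}


\begin{abstract}
Let $\kappa$ be a regular uncountable cardinal and let
$\operatorname{cf}(\lambda)<\kappa<\lambda$. We prove in ZFC that if
$\mathcal P_\kappa\lambda$ carries a weakly $\lambda^+$-saturated ideal, then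
$(\mathcal P_\kappa\lambda,\subseteq)$ has cofinality $\lambda^+$. The proof maps
$\mathcal P_\kappa\lambda$ into $\lambda^+$ by means of a scale, takes a minimal
unbounded function into $\lambda^+$, and uses its values to index $\lambda^+$ small sets
that cover everything. We also state the version of the theorem for scales of other
lengths, and a partial converse.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $\kappa$ is a regular uncountable cardinal and $\lambda>\kappa$ is a cardinal.
Regular cardinals are infinite, and limit ordinals are nonzero.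
We write $\mathcal P_\kappa\lambda=\{x\subseteq\lambda:|x|<\kappa\}$, and
$\operatorname{cf}(\kappa,\lambda)$ for the cofinality of the partial order
$(\mathcal P_\kappa\lambda,\subseteq)$: the least size of a family
$Y\subseteq\mathcal P_\kappa\lambda$ such that every member of $\mathcal P_\kappa\lambda$ is
contained in a member of $Y$.

An ideal on a set is a nonempty family of its subsets that is closed under subsets and
finite unions. An ideal $I$ on $\mathcal P_\kappa\lambda$ is \emph{proper} if
$\mathcal P_\kappa\lambda\notin I$, \emph{fine} if
$\{x:\alpha\notin x\}\in I$ for every $\alpha<\lambda$, and \emph{$\tau$-complete} if it is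
closed under unions of fewer than $\tau$ members. An \emph{ideal over}
$\mathcal P_\kappa\lambda$ is a proper fine $\kappa$-complete ideal on
$\mathcal P_\kappa\lambda$. A set not in $I$ is \emph{$I$-positive}. The ideal $I$ is
\emph{weakly $\mu$-saturated} if there do not exist $\mu$ many pairwise disjoint
$I$-positive sets.

Two ways of measuring $\mathcal P_\kappa\lambda$ are in play. The number
$\operatorname{cf}(\kappa,\lambda)$ says how many small sets are needed to cover all
small sets; saturation says into how many non-negligible pieces the space can be cut.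
One direction between them is easy. If $Y$ is cofinal and $|Y|=\theta$, there is an ideal
that concentrates on $Y$, and it cannot have more than $\theta$ disjoint positive sets
(Proposition~\ref{prop:converse}). So a small cofinality produces some saturation. Does
saturation, in turn, force the cofinality to be small?

Suppose $\operatorname{cf}(\lambda)<\kappa<\lambda$. Then it is known that
$\operatorname{cf}(\kappa,\lambda)\ge\lambda^+$ (this also follows from
Lemma~\ref{lem:lower} below and the theorem of Shelah quoted in
Section~\ref{sec:scales}), so the least possible value is $\lambda^+$. Some restriction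
on $\operatorname{cf}(\lambda)$ is needed here: if $\lambda$ is singular and
$\kappa\le\operatorname{cf}(\lambda)$, then every member of
$\mathcal P_\kappa\lambda$ is bounded in $\lambda$, so that under GCH
$\operatorname{cf}(\kappa,\lambda)\le|\mathcal P_\kappa\lambda|
\le\sum_{\alpha<\lambda}2^{|\alpha|}=\lambda$. It is also known
that if $\operatorname{cf}(\lambda)<\kappa<\lambda$ and $\mathcal P_\kappa\lambda$ carries
a weakly $\lambda$-saturated ideal, then
$\operatorname{cf}(\kappa,\lambda)$ is exactly $\lambda^+$. The question, posed in
\cite{Splitting}, is whether weak $\lambda^+$-saturation is enough. It is.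

\begin{theorem}[ZFC]\label{thm:A}
Let $\kappa$ be regular uncountable and $\operatorname{cf}(\lambda)<\kappa<\lambda$. If
$\mathcal P_\kappa\lambda$ carries a weakly $\lambda^+$-saturated ideal, then
$\operatorname{cf}(\kappa,\lambda)=\lambda^+$.
\end{theorem}

In contrapositive form, and applied to restrictions of ideals: if
$\operatorname{cf}(\kappa,\lambda)>\lambda^+$, then for every
ideal over $\mathcal P_\kappa\lambda$, every positive set splits into $\lambda^+$ disjoint
positive sets (Corollary~\ref{cor:split}).

The idea is as follows. Let $\langle f_\xi:\xi<\lambda^+\rangle$ be a scale in a product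
of regular cardinals below $\lambda$. It yields functions
$h:\mathcal P_\kappa\lambda\to\lambda^+$ that exceed each ordinal below $\lambda^+$ outside
a set in the ideal; take a minimal $h$ of this kind. To a value
$\eta=h(x)$ we attach, when possible, a small set $w_\eta\subseteq\lambda$ that meets
intervals of the scale up to $\eta$. Any rule that steps down from $h(x)$ must, by
minimality, be bounded on a positive set. Applied to the rule ``the first
$\zeta>\delta$ such that $w_{h(x)}$ meets $[f_\delta,f_\zeta]$'', this gives an ordinal
$\gamma(\delta)$ such that $w_{h(x)}$ meets $[f_\delta,f_{\gamma(\delta)}]$ for many $x$.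
Choose $\lambda$ many $\delta$ for which these intervals are disjoint in a suitable sense.
Then $w_\eta$ meets fewer than $\kappa$ of them, and the sets of intervals met by the
various $w_\eta$ are the $\lambda^+$ small sets that cover.

Section~\ref{sec:scales} recalls scales and states a more general theorem.
Section~\ref{sec:minimal} finds the minimal function.
Section~\ref{sec:prime} runs the argument for a prime ideal and a strong limit $\kappa$,
where nothing obscures it, and lists the three places where the general case is harder.
Sections~\ref{sec:short}--\ref{sec:cover} deal with these in turn, and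
Section~\ref{sec:conseq} contains consequences and limits.

\section{Scales and the general statement}\label{sec:scales}

Let $J$ be an ideal on a set $B$; it is proper if $B\notin J$. For functions $f,f'$ from
$B$ to the ordinals, write
$f\le_Jf'$ if $\{b:f(b)>f'(b)\}\in J$, and $f<_Jf'$ if $\{b:f(b)\ge f'(b)\}\in J$. We work
in the following situation.

\medskip
\noindent\textbf{Setting (S).}
\begin{itemize}
\item $\tau\le\kappa<\lambda$, where $\tau$ and $\kappa$ are regular uncountable cardinals
and $\lambda$ is a cardinal.
\item $B$ is a set with $|B|<\tau$, and $\langle\lambda_b:b\in B\rangle$ are regular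
cardinals with $\kappa<\lambda_b<\lambda$.
\item $J$ is a proper ideal on $B$, and $\{b:\lambda_b\le\theta\}\in J$ for every
$\theta<\lambda$.
\item $\chi$ is a regular cardinal, and $\langle f_\xi:\xi<\chi\rangle$ is a sequence in
$\prod_{b\in B}\lambda_b$ that is $<_J$-increasing and cofinal modulo $J$: for every
$f\in\prod_b\lambda_b$ there is $\xi<\chi$ with $f<_Jf_\xi$.
\end{itemize}

\medskip
The case needed for Theorem~\ref{thm:A} is $\tau=\kappa$, $B=\operatorname{cf}(\lambda)$,
$J$ the ideal of bounded subsets of $\operatorname{cf}(\lambda)$, and $\chi=\lambda^+$; the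
reader may keep these values in mind throughout. Separating $\tau$ from $\kappa$ costs
nothing and shows that the completeness of the ideal and the size of the sets in
$\mathcal P_\kappa\lambda$ play different roles.

\begin{lemma}\label{lem:basic}
In Setting \textup{(S)}:
\begin{enumerate}
\item[(i)] $\operatorname{cf}(\lambda)\le|B|<\tau$; in particular $\lambda$ is singular.
\item[(ii)] $\chi>\lambda$.
\item[(iii)] Every family $\mathcal F\subseteq\prod_b\lambda_b$ such that each
$f_\xi$ is $\le_J$ some member of $\mathcal F$ has size at least $\chi$.
\end{enumerate}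
\end{lemma}

\begin{proof}
(i) For $\theta<\lambda$ the set $\{b:\lambda_b\le\theta\}$ is in $J$, so it is not all of
$B$, and some $\lambda_b$ exceeds $\theta$. Thus $\{\lambda_b:b\in B\}$ is unbounded in
$\lambda$, and it has at most $|B|<\tau\le\kappa<\lambda$ elements.

(ii) Suppose $\chi<\lambda$. Put $F(b)=\sup_{\xi<\chi}(f_\xi(b)+1)$ if $\lambda_b>\chi$, and
$F(b)=0$ otherwise. Since $\lambda_b$ is regular, $F\in\prod_b\lambda_b$, and $f_\xi<_JF$
for every $\xi$ because $\{b:\lambda_b\le\chi\}\in J$. But $F<_Jf_\xi$ for some $\xi$,
so $F<_JF$, that is, $B\in J$; a contradiction. So $\chi\ge\lambda$, and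
$\chi\ne\lambda$ since $\chi$ is regular and $\lambda$ is singular.

(iii) For $f\in\mathcal F$ choose $\xi(f)$ with $f<_Jf_{\xi(f)}$. If $|\mathcal F|<\chi$,
then $\xi^*=\sup_{f\in\mathcal F}\xi(f)<\chi$, and $f_{\xi^*}\le_J f$ for some
$f\in\mathcal F$. Then $f_{\xi^*}\le_Jf<_Jf_{\xi(f)}\le_Jf_{\xi^*}$, which is impossible
as $J$ is proper.
\end{proof}

\begin{theorem}[ZFC]\label{thm:B}
Assume \textup{(S)}, and let $I$ be a proper fine $\tau$-complete ideal on
$\mathcal P_\kappa\lambda$ that is weakly $\chi$-saturated. Then $\chi$ is the least size of
a family $\mathcal U\subseteq\mathcal P_\kappa\lambda$ such that every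
$y\in\mathcal P_\tau\lambda$ is contained in a member of $\mathcal U$; that is,
$\operatorname{cov}(\lambda,\kappa,\tau,2)=\chi$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]
By a theorem of Shelah (\cite[Ch.~II, \S1]{Shelah}; see also \cite{AM}), for every singular
$\lambda$ there is an increasing sequence
$\langle\lambda_i:i<\operatorname{cf}(\lambda)\rangle$ of regular cardinals, cofinal in
$\lambda$, such that $\prod_i\lambda_i$ has a \emph{scale} of length $\lambda^+$, that is,
a $<_J$-increasing sequence of functions that is cofinal modulo $J$, where $J$ is the ideal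
of bounded subsets of $\operatorname{cf}(\lambda)$. Discarding an initial segment and
reindexing, we may assume that every $\lambda_i$ exceeds $\kappa$. For $\theta<\lambda$ the
set $\{i:\lambda_i\le\theta\}$ is bounded, and
$|B|=\operatorname{cf}(\lambda)<\kappa=\tau$. So (S) holds with $\tau=\kappa$,
$B=\operatorname{cf}(\lambda)$ and
$\chi=\lambda^+$. For $\tau=\kappa$ the number in Theorem~\ref{thm:B} is
$\operatorname{cf}(\kappa,\lambda)$.
\end{proof}

From now on assume (S). For a set $x\in\mathcal P_\kappa\lambda$ let
$\operatorname{top}_x(b)=\sup(x\cap\lambda_b)$ for $b\in B$. Since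
$|x|<\kappa<\lambda_b$ and $\lambda_b$ is regular, $\operatorname{top}_x(b)<\lambda_b$, so
$\operatorname{top}_x\in\prod_b\lambda_b$. If $f\in\prod_b\lambda_b$ and
$\operatorname{ran}f\subseteq x$, then $f\le\operatorname{top}_x$ everywhere.

The lower bound in Theorem~\ref{thm:B} needs no ideal on $\mathcal P_\kappa\lambda$.

\begin{lemma}\label{lem:lower}
If $\mathcal U\subseteq\mathcal P_\kappa\lambda$ and every $y\in\mathcal P_\tau\lambda$ is
contained in a member of $\mathcal U$, then $|\mathcal U|\ge\chi$.
\end{lemma}

\begin{proof}
For $\xi<\chi$ we have $|\operatorname{ran}f_\xi|\le|B|<\tau$, so some $x\in\mathcal U$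
contains $\operatorname{ran}f_\xi$, and then $f_\xi\le\operatorname{top}_x$. By
Lemma~\ref{lem:basic}(iii), $|\{\operatorname{top}_x:x\in\mathcal U\}|\ge\chi$.
\end{proof}

It remains to find $\chi$ many sets in $\mathcal P_\kappa\lambda$ that cover
$\mathcal P_\tau\lambda$.

\section{A minimal unbounded function}\label{sec:minimal}

Let $Z=\mathcal P_\kappa\lambda$ and let $I$ be a proper fine $\tau$-complete ideal on $Z$;
saturation is not needed in this section. \emph{Null} means in $I$, \emph{positive} means
not in $I$, and \emph{a.e.}\ (or \emph{for a.e.\ $x$}) means outside a null set. A.e.\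
statements can be combined, fewer than $\tau$ at a time.

To obtain a covering family of size $\chi$ we assign to each $x\in Z$ one of $\chi$ labels,
in such a way that the label still remembers something about $x$. The scale supplies a first
such labeling.
Call $h:Z\to\chi$ \emph{unbounded} if $\{x:h(x)<\beta\}$ is null for every $\beta<\chi$.
For $\delta<\chi$ let
\[
N_\delta=\{x\in Z:\operatorname{ran}f_\delta\subseteq x\}.
\]
The complement of $N_\delta$ is $\bigcup_{b\in B}\{x:f_\delta(b)\notin x\}$, a union of
fewer than $\tau$ sets that are null by fineness. So a.e.\ $x$ is in $N_\delta$.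

\begin{lemma}\label{lem:g}
There is an unbounded function $g:Z\to\chi$.
\end{lemma}

\begin{proof}
Given $x$, choose $\xi$ with $\operatorname{top}_x<_Jf_\xi$; as $J$ is proper,
$f_\xi\not\le_J\operatorname{top}_x$. Let $g(x)$ be the least $\xi$ with
$f_\xi\not\le_J\operatorname{top}_x$. If $x\in N_\delta$ and $\xi\le\delta$, then
$f_\xi\le_Jf_\delta\le\operatorname{top}_x$. So $g(x)>\delta$ for $x\in N_\delta$, and
$\{x:g(x)<\delta\}$ is null.
\end{proof}

\begin{lemma}\label{lem:h}
There is an unbounded function $h:Z\to\chi$ that is \emph{minimal}: no unbounded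
$h'$ satisfies $h'<h$ a.e.
\end{lemma}

\begin{proof}
Otherwise, starting with $h_0=g$, we could choose unbounded functions $h_0,h_1,h_2,\dots$
with $h_{n+1}<h_n$ a.e. Since $\tau>\omega$, the countably many exceptional null sets have a
null union, and as $I$ is proper there is an $x$ outside it. Then
$h_0(x)>h_1(x)>h_2(x)>\cdots$, which is impossible.
\end{proof}

Minimality will be used in one way only: \emph{if $s:Z\to\chi$ and $s<h$ a.e., then $s$ is
not unbounded, so $\{x:s(x)<\gamma\}$ is positive for some $\gamma<\chi$.}

\section{The prime case, worked by hand}\label{sec:prime}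

Suppose for this section that $\tau=\kappa$ is a strong limit cardinal, and that $I$ is
prime: for every $X\subseteq Z$, either $X$ or $Z\setminus X$ is null. Then a set is positive
if and only if it contains a.e.\ $x$, and the whole idea fits on a page.

\begin{proposition}\label{prop:prime}
Assume \textup{(S)} with $\tau=\kappa$ a strong limit cardinal, and let $I$ be a prime ideal
over $\mathcal P_\kappa\lambda$. Then $\operatorname{cf}(\kappa,\lambda)\le\chi$.
\end{proposition}

\begin{proof}
Let $h$ be a minimal unbounded function. For $x\in Z$ let
$c(x)=\{\zeta<\chi:\operatorname{ran}f_\zeta\subseteq x\}$. The functions $f_\zeta$ are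
distinct, and $\kappa$ is a strong limit, so $|c(x)|\le|x|^{|B|}<\kappa$.

\emph{For a.e.\ $x$, $h(x)$ is a limit ordinal and $c(x)\cap h(x)$ is cofinal in it; in
particular $\operatorname{cf}(h(x))<\kappa$.} Call $x$ bad if this fails for $x$. If the set
of bad $x$ is positive, then, $I$ being prime, a.e.\ $x$ is
bad. For a bad $x$ with $h(x)\neq0$ let $r(x)$ be $h(x)-1$ if $h(x)$ is a successor, and
$\sup(c(x)\cap h(x))$ if $h(x)$ is a limit; let $r(x)=0$ for the other $x$. Then $r<h$ a.e.
Let $\beta<\chi$. A.e.\ $x$ is bad, satisfies $h(x)>\beta$, and is in $N_\beta$; for such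
$x$ we have $\beta\in c(x)\cap h(x)$, so $r(x)\ge\beta$ in both cases. Hence $r$ is
unbounded, against the minimality of $h$.

\emph{Forgetting $x$.} For each limit $\eta<\chi$ of cofinality less than $\kappa$ fix a
cofinal set $c_\eta\subseteq\eta$ of size less than $\kappa$. It depends on $\eta$, not on
$x$. For $\delta<\chi$ let $s_\delta(x)$ be the least element of $c_{h(x)}$ above $\delta$
if $h(x)>\delta$ and $c_{h(x)}$ is defined, and $0$ otherwise. Then $s_\delta<h$ a.e., so by
minimality and primeness there is $\gamma(\delta)\in(\delta,\chi)$ with
$s_\delta<\gamma(\delta)$ a.e. As a.e.\ $x$ satisfies $h(x)>\delta$ and has $c_{h(x)}$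
defined, it follows that
\[
c_{h(x)}\cap(\delta,\gamma(\delta))\neq\emptyset\quad\text{for a.e. }x .
\]

\emph{Covering.} Since $\chi$ is regular and larger than $\lambda$, we can choose
$\delta_\varepsilon<\chi$ for $\varepsilon<\lambda$ with
$\delta_\varepsilon\ge\gamma(\delta_{\varepsilon'})$ whenever $\varepsilon'<\varepsilon$.
The intervals $(\delta_\varepsilon,\gamma(\delta_\varepsilon))$ are pairwise disjoint, so
for each limit $\eta<\chi$ of cofinality less than $\kappa$ the set
\[
U_\eta=\{\varepsilon<\lambda:\ c_\eta\cap(\delta_\varepsilon,\gamma(\delta_\varepsilon))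
\neq\emptyset\}
\]
has size at most $|c_\eta|<\kappa$. Let $y\in\mathcal P_\kappa\lambda$. For a.e.\ $x$, all
$\varepsilon\in y$ simultaneously satisfy
$c_{h(x)}\cap(\delta_\varepsilon,\gamma(\delta_\varepsilon))\ne\emptyset$, by
$\kappa$-completeness. For any such $x$ with $c_{h(x)}$ defined, $y\subseteq U_{h(x)}$. So
the sets $U_\eta$ form a cofinal family of size at most $\chi$.
\end{proof}

In general, three things go wrong.

\begin{enumerate}
\item[(1)] If $\kappa$ is not a strong limit, $c(x)$ may be large, and nothing makes
$\operatorname{cf}(h(x))$ smaller than $\kappa$. The remedy is to replace the set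
$c_\eta\subseteq\eta$ of \emph{indices} by a set $w_\eta\subseteq\lambda$ of \emph{values}
of the scale. If there is a suitable small set for $\eta$ we fix one. If there is none,
then in particular $x$ itself is not suitable, and the least index below $\eta$ at which $x$
fails plays the role of $\sup(c(x)\cap h(x))$ above. This is
Section~\ref{sec:short}.
\item[(2)] If $I$ is not prime, we cannot first discard the bad $x$, and the sets
$\{s_\delta<\gamma(\delta)\}$ are only positive; positive sets need not have a common
element. We let the function $s_\delta$ handle the bad $x$ as well, and weak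
$\chi$-saturation provides thresholds $\gamma(\delta)$ for which these sets decrease, modulo
null sets, as $\delta$ grows. This is Section~\ref{sec:step}.
\item[(3)] Once indices are replaced by values, we deal with intervals between values of the
scale, and these are disjoint only modulo $J$, with an
exceptional set that depends on the pair of intervals. To count the intervals met by a
small set we must separate them at a single coordinate. This is Section~\ref{sec:cover}.
\end{enumerate}

\section{Short and long ordinals}\label{sec:short}

We return to a proper fine $\tau$-complete ideal $I$ as in Section~\ref{sec:minimal}.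
For $w\subseteq\lambda$ and $f,f'\in\prod_b\lambda_b$ say that $w$ \emph{$J$-meets}
$[f,f']$ if
\[
\{b\in B:\ w\cap[f(b),f'(b)]=\emptyset\}\in J .
\]
Intervals may be widened: if $w$ $J$-meets $[f,f']$, $e\le_Jf$ and $f'\le_Je'$, then $w$
$J$-meets $[e,e']$.

\begin{definition}\label{def:short}
A limit ordinal $\eta<\chi$ is \emph{short} if there is $w\in\mathcal P_\kappa\lambda$
such that for every $\alpha<\eta$ there is $\zeta\in(\alpha,\eta)$ for which $w$ $J$-meets
$[f_\alpha,f_\zeta]$. For each short $\eta$ fix such a set $w_\eta$. The other limit ordinals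
$\eta<\chi$ are \emph{long}. If $\eta$ is long and $x\in Z$, let $a(x,\eta)$ be the least
$\alpha<\eta$ such that $x$ $J$-meets $[f_\alpha,f_\zeta]$ for no $\zeta\in(\alpha,\eta)$.
It exists because $w=x$ does not witness that $\eta$ is short.
\end{definition}

\begin{remark}
Let $\eta<\chi$ be a limit ordinal.
If $\operatorname{cf}(\eta)<\kappa$, then $\eta$ is short: let $C\subseteq\eta$ be cofinal
of size less than $\kappa$ and let $w=\bigcup_{\zeta\in C}\operatorname{ran}f_\zeta$, so that
$|w|<\kappa$; for
$\alpha<\zeta\in C$ we have $f_\zeta(b)\in w\cap[f_\alpha(b),f_\zeta(b)]$ for all $b$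
outside a set in $J$. So the $\eta$ that occurred in Section~\ref{sec:prime} are short. On
the other hand, suppose there is a function $e$ such that $f_\zeta<_Je$ for all
$\zeta<\eta$, $\operatorname{cf}(e(b))\ge\kappa$ for all $b$, and every function that is
everywhere below $e$ is $\le_Jf_\alpha$ for some $\alpha<\eta$. Then $\eta$ is long: given
$w\in\mathcal P_\kappa\lambda$, the function $F(b)=\sup(w\cap e(b))+1$ is everywhere below
$e$, so $F\le_Jf_\alpha$ for some $\alpha<\eta$, and for $\zeta\in(\alpha,\eta)$ the interval
$[f_\alpha(b),f_\zeta(b)]\subseteq[F(b),e(b))$ misses $w$ for all $b$ outside a set in $J$.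
\end{remark}

For long $\eta$, the failure of $x$ occurs late.

\begin{lemma}\label{lem:long}
If $\eta$ is long, $\delta<\eta$ and $x\in N_\delta$, then $a(x,\eta)\ge\delta$.
\end{lemma}

\begin{proof}
Suppose $\alpha=a(x,\eta)<\delta$. For all $b$ outside a set in $J$ we have
$f_\alpha(b)<f_\delta(b)$, and $f_\delta(b)\in x$ since $x\in N_\delta$. So $x$ $J$-meets
$[f_\alpha,f_\delta]$, and $\delta\in(\alpha,\eta)$, contradicting the choice of
$a(x,\eta)$.
\end{proof}

\section{Stepping down from the minimal function}\label{sec:step}

From now on $I$ is also weakly $\chi$-saturated. Fix a minimal unbounded function $h$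
(Lemma~\ref{lem:h}). For $\delta<\chi$ define $s_\delta:Z\to\chi$ as follows. If
$h(x)\le\delta$, let $s_\delta(x)=0$. If $h(x)>\delta$, let
\[
s_\delta(x)=
\begin{cases}
h(x)-1, & h(x)\text{ a successor},\\
a(x,h(x)), & h(x)\text{ long},\\
\min\{\zeta\in(\delta,h(x)):\ w_{h(x)}\ J\text{-meets }[f_\delta,f_\zeta]\},
& h(x)\text{ short}.
\end{cases}
\]
In the last case the minimum exists by the choice of $w_{h(x)}$. The first two lines handle
values of $h$ that we want to exclude; the last one is the analogue of ``the least
element of $c_{h(x)}$ above $\delta$''.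

\begin{lemma}\label{lem:mono}
\begin{enumerate}
\item[(i)] $s_\delta(x)<h(x)$ whenever $h(x)>\delta$; so $s_\delta<h$ a.e.
\item[(ii)] If $\delta<\delta'<h(x)$, then $s_\delta(x)\le s_{\delta'}(x)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) is immediate from the definition and the unboundedness of $h$. For (ii), if $h(x)$ is a
successor or long, then $s_\delta(x)=s_{\delta'}(x)$. Let $h(x)=\eta$ be short and
$\zeta=s_{\delta'}(x)$. Then $\zeta\in(\delta',\eta)\subseteq(\delta,\eta)$, and since
$f_\delta<_Jf_{\delta'}$ the set $w_\eta$ also $J$-meets the wider interval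
$[f_\delta,f_\zeta]$. So $\zeta$ is a candidate in the minimum defining $s_\delta(x)$.
\end{proof}

By minimality of $h$, each $s_\delta$ is below some ordinal $\gamma<\chi$ on a positive set.
For different $\delta$, positive sets obtained in this way could be disjoint, and then no
single $x$ would serve several $\delta$. We therefore want, modulo null sets, the
\emph{largest} set on which $s_\delta$ is bounded: by Lemma~\ref{lem:mono}(ii) a bound for
$s_{\delta'}$ is also a bound for $s_\delta$ when $\delta<\delta'$, so the largest sets will
decrease as $\delta$ grows. Saturation ensures that a largest set exists.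

\begin{lemma}[Splitting]\label{lem:split}
For every $s:Z\to\chi$ there is $\gamma<\chi$ such that $\{x:\gamma\le s(x)<\beta\}$ is null
for all $\beta<\chi$. Every larger $\gamma<\chi$ has the same property.
\end{lemma}

\begin{proof}
The second statement is clear. If the first fails, define $\gamma_\nu$ for $\nu<\chi$ by
$\gamma_0=0$, by $\gamma_\nu=\sup_{\nu'<\nu}\gamma_{\nu'}$ at limits (this is below $\chi$,
which is regular), and by choosing $\gamma_{\nu+1}>\gamma_\nu$ such that
$\{x:\gamma_\nu\le s(x)<\gamma_{\nu+1}\}$ is positive. These are $\chi$ many pairwise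
disjoint positive sets, against weak $\chi$-saturation.
\end{proof}

For each $\delta<\chi$ use the lemma to fix $\gamma(\delta)\in(\delta,\chi)$ such that
\begin{equation}\label{eq:gamma}
\{x:\gamma(\delta)\le s_\delta(x)<\beta\}\ \text{ is null for every }\beta<\chi,
\end{equation}
and let
\[
P_\delta=\{x\in Z:\ s_\delta(x)<\gamma(\delta)\}.
\]

\begin{lemma}\label{lem:P}
Let $\delta<\delta'<\chi$.
\begin{enumerate}
\item[(a)] $P_\delta$ is positive.
\item[(b)] $P_{\delta'}\setminus P_\delta$ is null.
\item[(c)] For a.e.\ $x\in P_\delta$, the ordinal $h(x)$ is short and $w_{h(x)}$ $J$-meets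
$[f_\delta,f_{\gamma(\delta)}]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $s_\delta<h$ a.e.\ and $h$ is minimal, there is $\beta<\chi$ for which
$\{s_\delta<\beta\}$ is positive. This set is contained in
$P_\delta\cup\{\gamma(\delta)\le s_\delta<\beta\}$, and the second set is null by
\eqref{eq:gamma}.

(b) A.e.\ $x$ satisfies $h(x)>\delta'$. If moreover $x\in P_{\delta'}\setminus P_\delta$,
then by Lemma~\ref{lem:mono}(ii)
\[
\gamma(\delta)\le s_\delta(x)\le s_{\delta'}(x)<\gamma(\delta'),
\]
and the set of such $x$ is null by \eqref{eq:gamma} with $\beta=\gamma(\delta')$.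

(c) A.e.\ $x\in P_\delta$ is in $N_{\gamma(\delta)}$ and satisfies
$h(x)>\gamma(\delta)>\delta$. Consider such an $x$. If $h(x)$ were a successor, then
$s_\delta(x)=h(x)-1\ge\gamma(\delta)$. If $h(x)$ were long, then
$s_\delta(x)=a(x,h(x))\ge\gamma(\delta)$ by Lemma~\ref{lem:long}, applied with
$\gamma(\delta)$ in place of $\delta$. Both contradict $x\in P_\delta$. So $h(x)$ is short.
Let $\zeta=s_\delta(x)$. Then $\zeta<\gamma(\delta)$ and $w_{h(x)}$ $J$-meets
$[f_\delta,f_\zeta]$; since $f_\zeta<_Jf_{\gamma(\delta)}$, it $J$-meets
$[f_\delta,f_{\gamma(\delta)}]$.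
\end{proof}

\begin{remark}
One might prefer to pass to a positive set on which $h$ is minimal with respect to
\emph{all} positive subsets; then every $P_\delta$ would contain almost all of that set.
The proof of Lemma~\ref{lem:h} does not give this: it would require shrinking the domain
infinitely often, and a decreasing sequence of positive sets may have null intersection. The
nesting in (b) makes this unnecessary.
\end{remark}

\section{Separated intervals and the covering family}\label{sec:cover}

The intervals $[f_\delta,f_{\gamma(\delta)}]$ now play the role of the intervals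
$(\delta,\gamma(\delta))$ in Section~\ref{sec:prime}. We need $\lambda$ many of them such
that each small set $w$ $J$-meets fewer than $\kappa$. If we chose $\delta_\varepsilon$
($\varepsilon<\lambda$) merely with
$\delta_\varepsilon>\gamma(\delta_{\varepsilon'})$ for $\varepsilon'<\varepsilon$, then two
intervals would be disjoint outside a set in $J$ depending on both $\varepsilon$ and
$\varepsilon'$, and a pigeonhole argument at one coordinate $b$ would not be available. So
at each stage we go above the pointwise supremum of all earlier upper ends; then the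
exceptional set depends on $\varepsilon$ alone. At the coordinate $b$ such a supremum is
sure to stay below $\lambda_b$ only if it is taken over fewer than $\lambda_b$ functions, so
this cannot be done for $\lambda$ many intervals at once. We therefore work in
$\operatorname{cf}(\lambda)$ separate blocks, each of length less than $\lambda$.

Let $\langle\theta_j:j<\operatorname{cf}(\lambda)\rangle$ be cardinals below $\lambda$,
cofinal in $\lambda$. For each $j$ choose $\delta_{j,\varepsilon}<\chi$
($\varepsilon<\theta_j$) by recursion on $\varepsilon$. Given the earlier ones, let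
\[
F_{j,\varepsilon}(b)=
\begin{cases}
\sup_{\varepsilon'<\varepsilon}f_{\gamma(\delta_{j,\varepsilon'})}(b),&\lambda_b>\theta_j,\\
0,&\lambda_b\le\theta_j .
\end{cases}
\]
As $\lambda_b$ is regular, $F_{j,\varepsilon}\in\prod_b\lambda_b$. Choose
$\delta_{j,\varepsilon}$ with $F_{j,\varepsilon}<_Jf_{\delta_{j,\varepsilon}}$, and let
\[
B_{j,\varepsilon}=\{b\in B:\ \lambda_b>\theta_j\text{ and }
F_{j,\varepsilon}(b)<f_{\delta_{j,\varepsilon}}(b)\}.
\]
The complement of $B_{j,\varepsilon}$ is in $J$, because $\{b:\lambda_b\le\theta_j\}\in J$.
By construction,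
\begin{equation}\label{eq:sep}
\varepsilon'<\varepsilon<\theta_j\ \text{ and }\ b\in B_{j,\varepsilon}
\quad\Longrightarrow\quad
f_{\gamma(\delta_{j,\varepsilon'})}(b)<f_{\delta_{j,\varepsilon}}(b).
\end{equation}

Let $T=\{(j,\varepsilon):j<\operatorname{cf}(\lambda),\ \varepsilon<\theta_j\}$; then
$|T|=\lambda$. For $\eta$ short put
\[
U_\eta=\{(j,\varepsilon)\in T:\ w_\eta\ J\text{-meets }
[f_{\delta_{j,\varepsilon}},f_{\gamma(\delta_{j,\varepsilon})}]\}.
\]

\begin{lemma}\label{lem:small}
If $\eta$ is short, then $|U_\eta|<\kappa$.
\end{lemma}

\begin{proof}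
Suppose $|U_\eta|\ge\kappa$. As $\operatorname{cf}(\lambda)<\tau\le\kappa$ and $\kappa$ is
regular, there are $j$ and a set $E\subseteq\theta_j$ of size $\kappa$ with
$(j,\varepsilon)\in U_\eta$ for all $\varepsilon\in E$. For $\varepsilon\in E$, the set of
$b$ with $w_\eta\cap[f_{\delta_{j,\varepsilon}}(b),f_{\gamma(\delta_{j,\varepsilon})}(b)]
\ne\emptyset$ and the set $B_{j,\varepsilon}$ both have complements in the proper ideal $J$,
so they have a common element $b(\varepsilon)$. As $|B|<\kappa$, there are $b\in B$
and $E'\subseteq E$ of size $\kappa$ with $b(\varepsilon)=b$ for all $\varepsilon\in E'$.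

For $\varepsilon'<\varepsilon$ in $E'$ we have $b\in B_{j,\varepsilon}$, so by
\eqref{eq:sep} the interval
$[f_{\delta_{j,\varepsilon'}}(b),f_{\gamma(\delta_{j,\varepsilon'})}(b)]$ lies entirely below
$[f_{\delta_{j,\varepsilon}}(b),f_{\gamma(\delta_{j,\varepsilon})}(b)]$. So
$w_\eta$ meets $\kappa$ many pairwise disjoint intervals, and $|w_\eta|\ge\kappa$; a
contradiction.
\end{proof}

\begin{lemma}\label{lem:cover}
Every $y\subseteq T$ with $|y|<\tau$ is contained in $U_\eta$ for some short $\eta<\chi$.
\end{lemma}

\begin{proof}
We may assume $y\ne\emptyset$. Let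
$\delta^*=\sup\{\delta_{j,\varepsilon}:(j,\varepsilon)\in y\}$. Since $|y|<\tau<\chi$ and
$\chi$ is regular, $\delta^*<\chi$. By Lemma~\ref{lem:P}(a), $P_{\delta^*}$ is positive. For
each $(j,\varepsilon)\in y$ we have $\delta_{j,\varepsilon}\le\delta^*$, so
a.e.\ $x\in P_{\delta^*}$ is in $P_{\delta_{j,\varepsilon}}$: this is
Lemma~\ref{lem:P}(b) if $\delta_{j,\varepsilon}<\delta^*$, and trivial if
$\delta_{j,\varepsilon}=\delta^*$. Hence, by
Lemma~\ref{lem:P}(c), for a.e.\ $x\in P_{\delta^*}$, $h(x)$ is short and $w_{h(x)}$ $J$-meets
$[f_{\delta_{j,\varepsilon}},f_{\gamma(\delta_{j,\varepsilon})}]$. By $\tau$-completeness,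
a.e.\ $x\in P_{\delta^*}$ has this property for all $(j,\varepsilon)\in y$ simultaneously.
As $P_{\delta^*}$ is positive, we can pick one such $x$. Let $\eta=h(x)$. Then
$y\subseteq U_\eta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemmas~\ref{lem:small} and~\ref{lem:cover}, $\{U_\eta:\eta<\chi\text{ short}\}$ consists
of at most $\chi$ subsets of $T$ of size less than $\kappa$, and every subset of $T$ of size
less than $\tau$ is contained in one of them. A bijection between $T$ and $\lambda$ turns
this into a family $\mathcal U\subseteq\mathcal P_\kappa\lambda$ with $|\mathcal U|\le\chi$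
that covers $\mathcal P_\tau\lambda$. Lemma~\ref{lem:lower} is the other inequality.
\end{proof}

Each property of $I$ has been used at an identifiable place. Fineness, with
$\tau$-completeness and $|B|<\tau$, makes $N_\delta$ contain almost every $x$; this drives
Lemma~\ref{lem:g} and excludes long values of $h$ in Lemma~\ref{lem:P}(c). Properness and
countable completeness give the minimal function. Weak $\chi$-saturation enters only through
Lemma~\ref{lem:split}, which yields the thresholds $\gamma(\delta)$ and so the nesting of
the sets $P_\delta$. Finally, $\tau$-completeness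
lets one $x$ serve all elements of $y$.

\section{Consequences and limits}\label{sec:conseq}

\begin{corollary}\label{cor:split}
Assume $\operatorname{cf}(\lambda)<\kappa<\lambda$ and
$\operatorname{cf}(\kappa,\lambda)>\lambda^+$. Then for every ideal $I$ over
$\mathcal P_\kappa\lambda$, every $I$-positive set splits into $\lambda^+$ disjoint
$I$-positive sets. More generally, if $\chi$ is as in \textup{(S)} with $\tau=\kappa$ and
$\operatorname{cf}(\kappa,\lambda)>\chi$, then every $I$-positive set splits into $\chi$
disjoint $I$-positive sets.
\end{corollary}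

\begin{proof}
The first statement is the case $\chi=\lambda^+$ of the second, by Shelah's theorem quoted
in Section~\ref{sec:scales}. Let $X$ be $I$-positive. Then
$I\restriction X=\{Y\subseteq\mathcal P_\kappa\lambda:Y\cap X\in I\}$ is again
$\kappa$-complete and fine, and it is proper because $X\notin I$. By Theorem~\ref{thm:B} it
is not weakly $\chi$-saturated. Let $X_\nu$ ($\nu<\chi$) be pairwise disjoint and
$(I\restriction X)$-positive. The sets $X_\nu\cap X$ are pairwise disjoint and $I$-positive;
add the rest of $X$ to one of them.
\end{proof}

\begin{proposition}\label{prop:converse}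
Let $\operatorname{cf}(\lambda)<\kappa<\lambda$ and
$\theta=\operatorname{cf}(\kappa,\lambda)$. Then $\mathcal P_\kappa\lambda$ carries a weakly
$\theta^+$-saturated ideal. Hence, of the following statements, each implies the next:
\begin{enumerate}
\item[(i)] $\mathcal P_\kappa\lambda$ carries a weakly $\lambda^+$-saturated ideal;
\item[(ii)] $\operatorname{cf}(\kappa,\lambda)=\lambda^+$;
\item[(iii)] $\mathcal P_\kappa\lambda$ carries a weakly $\lambda^{++}$-saturated ideal.
\end{enumerate}
Moreover, assuming the consistency of a supercompact cardinal, ``weakly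
$\lambda^+$-saturated'' in Theorem~\textup{\ref{thm:A}} cannot be replaced in ZFC by
``weakly $\lambda^{+3}$-saturated''.
\end{proposition}

\begin{proof}
Let $Y$ be cofinal in $\mathcal P_\kappa\lambda$ with $|Y|=\theta$. Let $I_Y$ be the
collection of those $X\subseteq\mathcal P_\kappa\lambda$ for which there is
$a\in\mathcal P_\kappa\lambda$ with $a\not\subseteq x$ for all $x\in X\cap Y$. It is closed
under subsets. It is fine, as $a=\{\alpha\}$ witnesses $\{x:\alpha\notin x\}\in I_Y$. It is
$\kappa$-complete: if $a_i$ witnesses $X_i\in I_Y$ for fewer than $\kappa$ many $i$, then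
$\bigcup_ia_i$ is in $\mathcal P_\kappa\lambda$, as $\kappa$ is regular, and witnesses
$\bigcup_iX_i\in I_Y$. It is proper, since every $a\in\mathcal P_\kappa\lambda$ is contained
in some $x\in Y$. A set disjoint from $Y$ is in $I_Y$ trivially, so every positive set meets
$Y$, and at most $\theta$ positive sets can be pairwise disjoint. Thus $I_Y$ is weakly
$\theta^+$-saturated. The implication from (i) to (ii) is Theorem~\ref{thm:A}, and (ii)
implies (iii) by what was just shown.

For the last statement, Magidor \cite{Magidor} obtained, from a supercompact cardinal, a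
model in which $\aleph_\omega$ is a strong limit cardinal and
$2^{\aleph_\omega}=\aleph_{\omega+2}$. In this model let $\kappa=\omega_1$ and
$\lambda=\aleph_\omega$. Since $\aleph_\omega$ is a strong limit of cofinality $\omega$, we
have $2^{\aleph_\omega}=\aleph_\omega^{\aleph_0}$. Every countable subset of
$\aleph_\omega$ is contained in a member of a fixed cofinal family of size
$\operatorname{cf}(\omega_1,\aleph_\omega)$, and each member of that family has at most
$2^{\aleph_0}$ subsets. Therefore
\[
\aleph_{\omega+2}=2^{\aleph_\omega}=\aleph_\omega^{\aleph_0}\le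
\operatorname{cf}(\omega_1,\aleph_\omega)\cdot2^{\aleph_0},
\qquad 2^{\aleph_0}<\aleph_\omega ,
\]
so $\operatorname{cf}(\omega_1,\aleph_\omega)\ge\aleph_{\omega+2}$. The reverse inequality
holds because $|\mathcal P_{\omega_1}\aleph_\omega|=\aleph_\omega^{\aleph_0}=
\aleph_{\omega+2}$. Thus $\operatorname{cf}(\kappa,\lambda)=\lambda^{++}\ne\lambda^+$, while
by the first part $\mathcal P_\kappa\lambda$ carries a weakly $\lambda^{+3}$-saturated ideal.
\end{proof}

We make no claim about whether ``weakly $\lambda^{++}$-saturated'' would suffice in
Theorem~\ref{thm:A}.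

\begin{thebibliography}{9}

\bibitem{AM}
Abraham and Magidor, \emph{Cardinal Arithmetic}, in: Handbook of Set Theory.

\bibitem{Magidor}
Magidor, \emph{On the singular cardinals problem I}, Israel J. Math. 28 (1977).

\bibitem{Shelah}
Shelah, \emph{Cardinal Arithmetic}, Oxford, 1994.

\bibitem{Splitting}
\emph{Splitting stationary sets in $\mathcal P_\kappa\lambda$ for $\lambda$ with small
cofinality}, \texttt{https://www.impan.pl/download/pdf/fm205-3-4}.

\end{thebibliography}

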